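\title{The Laplacian of $\mathfrak{sl}_2\otimes\mathbb{C}[t]/(t^{k+1})$ has integer eigenvalues}

\begin{abstract}
Let $L_k=\mathfrak{sl}_2(\mathbb{C})\otimes\mathbb{C}[t]/(t^{k+1})$, and let $\Delta$ be the Laplacian of its Koszul complex for the natural Hermitian form. We prove the conjecture that the eigenvalues of $\Delta$ are non-negative integers, for every $k\ge0$. We show that $\Delta=w+\frac12C-A_k$, where $w$ is the $t$-degree, $C$ is the Casimir operator and $A_k\ge0$ is an explicit operator that commutes with both and records the brackets lost in the truncation. The spectrum of $A_k$ is shown to be integral by induction on $k$, using a $\mathfrak{gl}_3$-symmetry of $A_k$, a particle--hole transformation and a trace argument. The method also covers the nilpotent part of $L_k$, rescaled forms and truncated current algebras of the Heisenberg algebra.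
\end{abstract}

\section{The problem}\label{sec:problem}

Let $M$ be a finite-dimensional complex Lie algebra. Its Koszul complex is the exterior algebra $\Lambda M=\bigoplus_r\Lambda^rM$ with the boundary $\partial:\Lambda^dM\to\Lambda^{d-1}M$,
\[
\partial(l_1\wedge\cdots\wedge l_d)=\sum_{1\le i<j\le d}(-1)^{i+j}\,[l_i,l_j]\wedge l_1\wedge\cdots\wedge\widehat{l_i}\wedge\cdots\wedge\widehat{l_j}\wedge\cdots\wedge l_d .
\]
The Jacobi identity gives $\partial^2=0$, and the homology of the complex is the Lie algebra homology of $M$ with trivial coefficients. A positive definite Hermitian form $\langle\,,\rangle$ on $M$ (linear in the first variable) extends to $\Lambda M$ by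
\[
\langle a_1\wedge\cdots\wedge a_r,\ b_1\wedge\cdots\wedge b_r\rangle=\det(\langle a_i,b_j\rangle),\qquad \langle\Lambda^rM,\Lambda^sM\rangle=0\quad(r\ne s).
\]
Equivalently, the monomials $u_{a_1}\wedge\cdots\wedge u_{a_r}$, $a_1<\dots<a_r$, in an orthonormal basis $(u_a)$ of $M$ form an orthonormal basis of $\Lambda M$, the \emph{monomial basis}. With $\partial^*$ the adjoint of $\partial$, the \emph{Laplacian} of $M$ is
\[
\Delta=\partial\partial^*+\partial^*\partial .
\]
It preserves the exterior degree and is positive semidefinite, since $\langle\Delta v,v\rangle=\|\partial v\|^2+\|\partial^*v\|^2$. From $\partial^2=0$ one gets the orthogonal decomposition $\Lambda M=\operatorname{im}\partial\oplus\ker\Delta\oplus\operatorname{im}\partial^*$, so $\ker\Delta$ is isomorphic to the homology. A formula for the spectrum of $\Delta$ therefore contains the homology, and more.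

Let $L=\mathfrak{sl}_2(\mathbb{C})$ with the form $(\alpha,\beta)=2\operatorname{tr}(\alpha\beta^*)$, where $\beta^*$ is the conjugate transpose; this is $\frac12K(\alpha,\beta^*)$ for the Killing form $K(\alpha,\beta)=4\operatorname{tr}(\alpha\beta)$. For an integer $k\ge0$ let
\[
L_k=L\otimes\mathbb{C}[t]/(t^{k+1}),\qquad[\alpha t^i,\beta t^j]=[\alpha,\beta]\,t^{i+j},\qquad\langle\alpha t^i,\beta t^j\rangle=\delta_{ij}(\alpha,\beta),
\]
where $\alpha t^i$ stands for $\alpha\otimes t^i$ and the bracket is $0$ for $i+j>k$. From now on $\Delta$ is the Laplacian of $L_k$ for this form. The following conjecture comes from \cite{conj}.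

\begin{quote}
\emph{The eigenvalues of $\Delta$ on $\Lambda L_k$ are non-negative integers.}
\end{quote}

We prove it for every $k\ge0$. To see what it asserts, put $e_\gamma=-\frac{\sqrt{-1}}2\sigma_\gamma$, where
\[
\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\sigma_2=\begin{pmatrix}0&-\sqrt{-1}\\ \sqrt{-1}&0\end{pmatrix},\qquad\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}
\]
are the Pauli matrices. Let $\varepsilon_{\alpha\beta\gamma}$ be the sign of the permutation $(\alpha,\beta,\gamma)$ of $(1,2,3)$, and $0$ if two indices agree. The rule $\sigma_\alpha\sigma_\beta=\delta_{\alpha\beta}+\sqrt{-1}\sum_\gamma\varepsilon_{\alpha\beta\gamma}\sigma_\gamma$ gives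
\[
[e_\alpha,e_\beta]=\sum_\gamma\varepsilon_{\alpha\beta\gamma}\,e_\gamma,\qquad(e_\alpha,e_\beta)=\delta_{\alpha\beta}.
\]
So the $e_\gamma t^i$ form an orthonormal basis of $L_k$ with structure constants $0,\pm1$. In the monomial basis $\Delta$ is a symmetric integer matrix, and its eigenvalues are real algebraic integers. The content of the conjecture is that they are rational. Integer structure constants alone do not force this: for the Lie algebra with orthonormal basis $u,v_1,v_2$ and brackets $[u,v_1]=v_1$, $[u,v_2]=v_1+v_2$, $[v_1,v_2]=0$, the Laplacian acts on the span of $v_1,v_2$ by the matrix with rows $(2,1)$ and $(1,1)$, whose eigenvalues are $\frac12(3\pm\sqrt5)$.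

Which integers should one expect? The Lie algebra $L$ acts on $\Lambda L_k$, and $\Lambda L_k$ is graded by the total $t$-degree. Let $w$ be the operator that multiplies a monomial by its $t$-degree, and let $C=-\sum_\alpha T_\alpha^2$ be the Casimir operator, where $T_\alpha$ is the action of $e_\alpha$ on $\Lambda L_k$. Recall that a finite-dimensional $L$-module is a direct sum of irreducible ones; on the irreducible module of dimension $2l+1$ (\emph{spin $l$}, $l\in\frac12\mathbb{Z}_{\ge0}$) the element $\sqrt{-1}\,e_3$ has the eigenvalues $l,l-1,\dots,-l$, and the Casimir operator is the scalar $l(l+1)$. The adjoint module $L$ has spin $1$.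

For $k=0$ we have $\partial(e_1\wedge e_2)=-e_3$ and cyclically, and $\partial(e_1\wedge e_2\wedge e_3)=0$. So $\Delta$ is $0,1,1,0$ on $\Lambda^0L,\dots,\Lambda^3L$, which have spin $0,1,1,0$: here $\Delta=\frac12C$. For general $k$ consider $\Lambda^1L_k$, where $\Delta=\partial\partial^*$. Every monomial of $\Lambda^2L_k$ is sent by $\partial$ to $0$ or to $\pm$ a basis vector, and $\pm e_3t^i$ is hit exactly by the $i+1$ monomials $e_1t^a\wedge e_2t^{i-a}$. The same count holds for $e_1t^i$ and $e_2t^i$, so
\begin{equation}\label{eq:degree-one}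
\Delta=i+1\quad\text{on }L\otimes t^i\subset\Lambda^1L_k\qquad(0\le i\le k).
\end{equation}
Both computations fit the guess $\Delta=w+\frac12C$. The eigenvalues of $\sqrt{-1}\operatorname{ad}e_3$ on $L_k$ are $0,\pm1$, so those of $\sqrt{-1}\,T_3$ on $\Lambda L_k$ are integers. Hence only integer spins occur in $\Lambda L_k$ and in the exterior algebra of any submodule of $L_k$, and $\frac12C$ has integer eigenvalues $\frac12l(l+1)$. The guess would thus imply the conjecture. But it fails for $k\ge1$. The top monomial, the product of all $e_\gamma t^i$, is killed by $\partial^*$, and also by $\partial$, because the bracket of two basis vectors has no component along either of them. There $\Delta=0$, while $w=\frac32k(k+1)$. The truncation forces a correction term, and the problem is to find it and to control its spectrum.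

\section{The correction term and the main results}\label{sec:results}

Let $V$ be a Hermitian space with a finite orthonormal basis $(u_a)$. On $\Lambda V$ let $x_a$ be exterior multiplication by $u_a$ from the left and let $y_a=x_a^*$. Thus $y_a$ kills the monomials that do not contain $u_a$, and deletes $u_a$ with the sign $(-1)^{r-1}$ if it stands in position $r$. With $\{P,Q\}=PQ+QP$, these \emph{creation} and \emph{annihilation operators} satisfy
\begin{equation}\label{eq:car}
\{y_a,x_b\}=\delta_{ab},\qquad\{x_a,x_b\}=\{y_a,y_b\}=0,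
\end{equation}
and their matrices in the monomial basis have entries $0,\pm1$. For $V=L_k$ we write $x_i^\gamma,y_i^\gamma$ for the operators attached to $e_\gamma t^i$, and we call $(\gamma,i)$ a \emph{mode} of \emph{color} $\gamma$ and \emph{level} $i$.

Let $N_k=L\otimes t\,\mathbb{C}[t]/(t^{k+1})$ be the nilpotent ideal spanned by the modes of level $\ge1$, with the restricted form, and let $\Delta_{N_k}$ be its Laplacian. Let $C_N$ be the Casimir operator of $L$ acting on $\Lambda N_k$. An operator on $\Lambda N_k$ is made to act on $\Lambda L_k$ through the first factor of $\Lambda N_k\otimes\Lambda L\cong\Lambda L_k$, $u\otimes v\mapsto u\wedge v$. Define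
\[
q_s^{\gamma\delta}=\sum_{\substack{i+j=s\\1\le i,j\le k}}y_i^\gamma y_j^\delta,\qquad
A_k=\sum_{1\le\gamma<\delta\le3}\ \sum_{s=k+1}^{2k}(q_s^{\gamma\delta})^*q_s^{\gamma\delta}.
\]
The operator $q_s^{\gamma\delta}$ removes a pair of modes of colors $\gamma,\delta$ whose levels add up to $s$, and $A_k$ is positive semidefinite because $\langle A_kv,v\rangle=\sum\|q_s^{\gamma\delta}v\|^2$. The pairs with $s>k$ are those whose bracket is lost in $L_k$; Remark~\ref{rem:lost} makes this exact.

\begin{theorem}\label{thm:main}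
For every $k\ge0$,
\[
\Delta=w+\tfrac12C-A_k\quad\text{on }\Lambda L_k .
\]
The operators $w$, $C$, $A_k$ commute, and all eigenvalues of $A_k$ are integers. Hence all eigenvalues of $\Delta$ are non-negative integers.
\end{theorem}

\begin{theorem}\label{thm:more}
For every $k\ge0$ the following hold.
\begin{enumerate}
\item[(1)] $\Delta\le w+\frac12C$, with equality exactly on $\ker A_k$. In particular $\Delta=w+\frac12C$ on the part of $t$-degree at most $k$. For $k\ge1$ this range is sharp.
\item[(2)] The Laplacian $\Delta_{N_k}$ has integer eigenvalues. If the form on the summand $L\otimes1$ of $L_k$ is multiplied by $1/c$, $c>0$, the Laplacian of $L_k$ becomes $\frac c2(C+C_N)+\Delta_{N_k}$, and all its eigenvalues lie in $\mathbb{Z}_{\ge0}+c\,\mathbb{Z}_{\ge0}$.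
\item[(3)] Let $\mathfrak h$ be the Heisenberg algebra $[u,v]=z$, $z$ central. For the forms in which the $ut^i,vt^i,zt^i$ are orthonormal, the Laplacians of $\mathfrak h\otimes t\,\mathbb{C}[t]/(t^{k+1})$ and of $\mathfrak h\otimes\mathbb{C}[t]/(t^{k+1})$ have integer eigenvalues.
\item[(4)] Each of $1,2,\dots,k+1$ is an eigenvalue of $\Delta$. Since $1$ occurs, no integer $d>1$ divides all the eigenvalues.
\end{enumerate}
\end{theorem}

The work is done on $N_k$. Its boundary is a sum $D_1+D_2+D_3$, sorted by the color that the bracket produces. Section~\ref{sec:nil} expresses $A_k$ through $w$, the partial Laplacians $H_\gamma=\{D_\gamma,D_\gamma^*\}$ and a quadratic expression in $\mathfrak{gl}_3$, and derives a formula for $\Delta_{N_k}$. Section~\ref{sec:sym} shows that $A_k$ commutes with each of these operators. Section~\ref{sec:ph} identifies $H_\gamma$, up to integer-valued terms, with $A_{k-1}$. Section~\ref{sec:int} closes the induction by taking traces on an eigenspace of $A_k$. Section~\ref{sec:L} adds the modes of level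 $0$, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{Calculus with creation and annihilation operators}\label{sec:calc}

\subsection*{General rules}
Let $V$, $(u_a)_{a\in I}$, $x_a$, $y_a$ be as above.

\emph{Parity.} If $z$ anticommutes with each of $z_1,\dots,z_r$, then $z$ commutes with $z_1\cdots z_r$ for $r$ even and anticommutes with it for $r$ odd. In particular, an even product of $x$'s and $y$'s commutes with all operators built from other modes.

\emph{Spectator modes.} If $I=I'\sqcup I''$ and $V=V'\oplus V''$ accordingly, then $u\otimes v\mapsto u\wedge v$ is a unitary map $\Lambda V'\otimes\Lambda V''\to\Lambda V$ under which $x_a,y_a$ for $a\in I'$ act as $x_a\otimes1$, $y_a\otimes1$. So a polynomial in the modes of $I'$ has the same eigenvalues on $\Lambda V$ as on $\Lambda V'$. In particular the operators on $\Lambda N_k$ act on $\Lambda L_k$ by the same formulas in $x_i^\gamma,y_i^\gamma$.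

\emph{Derivations.} The operator $x_ay_b$ replaces the factor $u_b$ of a monomial by $u_a$, in place. So a linear map $\phi u_b=\sum_a\phi_{ab}u_a$ acts on $\Lambda V$, by the product rule, as $\sum\phi_{ab}x_ay_b$. If $V$ is a Lie algebra and $\phi$ is a derivation, this operator commutes with $\partial$: the automorphisms $\exp(\tau\phi)$ commute with $\partial$, and one differentiates at $\tau=0$.

\emph{The boundary.} If $V$ is a Lie algebra and $x_u$ denotes exterior multiplication by $u\in V$, then
\begin{equation}\label{eq:boundary}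
\partial=\tfrac12\sum_{a,b}x_{[u_a,u_b]}\,y_ay_b .
\end{equation}
Indeed, the summand is symmetric in $(a,b)$, and on $u_1\wedge\dots\wedge u_d$ the operator $y_iy_j$, $i<j$, deletes $u_j$ and then $u_i$ with the sign $(-1)^{j-1}(-1)^{i-1}=(-1)^{i+j}$.

The relations \eqref{eq:car} are symmetric in $x$ and $y$. One may therefore rename the modes and, for any chosen set $J$ of modes, describe a monomial by the modes of $J$ that are absent (``holes'') instead of those that are present (``particles'').

\begin{lemma}[Relabeling and particle--hole transformation]\label{lem:relabel}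
Let $V,V'$ have orthonormal bases indexed by $I,I'$, let $\pi:I\to I'$ be a bijection and $J\subset I$. For $a\in I$ put $c_{\pi(a)}=y_a$ if $a\notin J$ and $c_{\pi(a)}=x_a$ if $a\in J$. Then there is a unitary map $U:\Lambda V'\to\Lambda V$ with $Uy_bU^{-1}=c_b$ and $Ux_bU^{-1}=c_b^*$ for all $b\in I'$.
\end{lemma}

\begin{proof}
Let $\Omega$ be the product of the $u_a$, $a\in J$, in a fixed order. Order $I'$ and define $U(x_{b_1}\cdots x_{b_r}1)=c_{b_1}^*\cdots c_{b_r}^*\Omega$ for $b_1<\dots<b_r$. The operator $c_{\pi(a)}^*$ inserts $u_a$ if $a\notin J$ and deletes it if $a\in J$. So the monomial indexed by $S\subset I'$ is sent to $\pm$ the monomial indexed by the symmetric difference of $J$ and $\pi^{-1}(S)$. This is a bijection of monomial bases up to signs, so $U$ is unitary. The $c_b^*$ anticommute and have square $0$, as the $x_b$ do, so the defining formula holds for arbitrary sequences $b_1,\dots,b_r$. Hence $Ux_b=c_b^*U$; taking adjoints gives the statement for $y_b$.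
\end{proof}

\subsection*{Operators on $\Lambda N_k$}
Until Section~\ref{sec:L} all levels lie in $[1,k]$ unless stated otherwise. Put
\[
n_i^\gamma=x_i^\gamma y_i^\gamma,\qquad E_{\gamma\delta}=\sum_ix_i^\gamma y_i^\delta,\qquad n_\gamma=E_{\gamma\gamma},\qquad n=\sum_\gamma n_\gamma,\qquad G=\tfrac12\sum_{\gamma\ne\delta}E_{\gamma\delta}E_{\delta\gamma}.
\]
The operator $n_i^\gamma$ is $1$ or $0$ on a monomial according as the mode $(\gamma,i)$ is present or not, $n_\gamma$ counts modes of color $\gamma$, and $w=\sum_{i,\gamma}i\,n_i^\gamma$. The operator $E_{\gamma\delta}$ changes one mode of color $\delta$ to color $\gamma$ at the same level, and $E_{\gamma\delta}^*=E_{\delta\gamma}$. From \eqref{eq:car},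
\begin{equation}\label{eq:Ecomm}
[E_{\gamma\delta},x_i^\alpha]=\delta_{\alpha\delta}x_i^\gamma,\qquad[E_{\gamma\delta},y_i^\alpha]=-\delta_{\alpha\gamma}y_i^\delta,\qquad[E_{\gamma\delta},E_{\alpha\beta}]=\delta_{\alpha\delta}E_{\gamma\beta}-\delta_{\beta\gamma}E_{\alpha\delta},
\end{equation}
the third by applying the first two to $x_i^\alpha y_i^\beta$. So the $E_{\gamma\delta}$ give an action of $\mathfrak{gl}_3=\mathfrak{gl}(L)$. The element $e_\alpha\in L$ acts by the skew-adjoint operator $\rho_\alpha=\sum_{\beta,\gamma}\varepsilon_{\alpha\beta\gamma}E_{\gamma\beta}$, for example $\rho_3=E_{21}-E_{12}$, and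
\begin{equation}\label{eq:CN}
C_N=-\sum_\alpha\rho_\alpha^2=-\sum_{\gamma<\delta}(E_{\delta\gamma}-E_{\gamma\delta})^2=2G-\sum_{\gamma\ne\delta}E_{\gamma\delta}^2 .
\end{equation}
Anticommuting the two factors gives $q_s^{\delta\gamma}=-q_s^{\gamma\delta}$; thus $q_s^{\gamma\gamma}=0$, and $(q_s^{\gamma\delta})^*q_s^{\gamma\delta}$ is symmetric in $\gamma,\delta$. By \eqref{eq:boundary} the boundary of $N_k$ is
\[
\partial_N=D_1+D_2+D_3,\qquad D_\gamma=\sum_{i+j\le k}x_{i+j}^\gamma y_i^\alpha y_j^\beta=\sum_{p\le k}x_p^\gamma q_p^{\alpha\beta}\qquad((\alpha,\beta,\gamma)\text{ cyclic}),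
\]
and we put $H_\gamma=\{D_\gamma,D_\gamma^*\}$. A cyclic permutation of the colors permutes the $D_\gamma$ cyclically and is implemented by a unitary map (Lemma~\ref{lem:relabel} with $J=\emptyset$), so it is enough to prove an identity for one cyclic representative.

\begin{remark}\label{rem:lost}
View $L_k$ as the subspace of $L_{2k}$ spanned by the levels $\le k$, and let $v\in\Lambda L_k$. By \eqref{eq:boundary}, the boundary of $v$ in $L_{2k}$ is its boundary in $L_k$ plus $\sum x_s^\gamma q_s^{\alpha\beta}v$, summed over $s>k$ and cyclic $(\alpha,\beta,\gamma)$. These terms are orthogonal to each other and to $\Lambda L_k$, so $\langle A_kv,v\rangle$ is the squared norm of the part of the boundary that the truncation removes.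
\end{remark}

Two identities carry all later computations.

\begin{lemma}\label{lem:ident}
Let the levels lie in $[1,K]$.
\begin{enumerate}
\item[(a)] For $q_p=q_p^{12}$ and $1\le p,p'\le K+1$,
\[
[q_p,q_{p'}^*]=\delta_{pp'}(p-1)-\sum_{\beta=1,2}\ \sum_{1\le j<\min(p,p')}x^\beta_{p'-j}\,y^\beta_{p-j}.
\]
\item[(b)] For $\gamma\ne\beta$ and all $s$,
\[
(q_s^{\gamma\beta})^*q_s^{\gamma\beta}=\sum_{a+b=s=a'+b'}x_a^\gamma y_{a'}^\gamma\,x_b^\beta y_{b'}^\beta .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $q_{p'}^*=\sum_{i'+j'=p'}x^2_{j'}x^1_{i'}$. By parity and \eqref{eq:car},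
\begin{align*}
[y_i^1y_j^2,\ x_{j'}^2x_{i'}^1]&=(\delta_{jj'}-x_{j'}^2y_j^2)(\delta_{ii'}-x_{i'}^1y_i^1)-(x_{j'}^2y_j^2)(x_{i'}^1y_i^1)\\
&=\delta_{ii'}\delta_{jj'}-\delta_{jj'}x_{i'}^1y_i^1-\delta_{ii'}x_{j'}^2y_j^2 .
\end{align*}
Sum over $i+j=p$ and $i'+j'=p'$. Since $p,p'\le K+1$, positive levels with these sums are automatically at most $K$. So there are $p-1$ pairs $(i,j)$, and in the last two terms the common index runs from $1$ to $\min(p,p')-1$.

(b) The left side is $\sum x_b^\beta x_a^\gamma y_{a'}^\gamma y_{b'}^\beta$, and $x_a^\gamma y_{a'}^\gamma$ commutes with $x_b^\beta$.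
\end{proof}

The bound $p\le K+1$ in (a) is needed: $q_{2K}=y_K^1y_K^2$ has one term, so for $K\ge2$ the constant in $[q_{2K},q_{2K}^*]$ is $1$ and not $2K-1$.

\section{The cases $k=1$ and $k=2$}\label{sec:small}

For $k=1$ the algebra $N_1$ is abelian, $w=n$, and $A_1=\sum_{\gamma<\delta}n_1^\gamma n_1^\delta=\binom n2$. On $\Lambda^rN_1$, $r=0,1,2,3$, the spin is $0,1,1,0$, and $w-\frac12C_N-A_1$ takes the values $0$, $1-1-0$, $2-1-1$, $3-0-3$. All vanish, as $\Delta_{N_1}$ does. This is the first case of the formula $\Delta_{N_k}=w-\frac12C_N-A_k$.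

The case $k=2$ shows every ingredient of the proof. Here $D_3=x_2^3y_1^1y_1^2$, and
\[
H_3=n_2^3(1-n_1^1)(1-n_1^2)+(1-n_2^3)\,n_1^1n_1^2 .
\]
Count holes in the mode $(3,2)$ and particles in the modes $(1,1)$, $(2,1)$: put $\nu=n_1^1+n_1^2+(1-n_2^3)$. Then $H_3$ is $1$ for $\nu\in\{0,3\}$ and $0$ for $\nu\in\{1,2\}$, that is, $H_3=1-\nu+\binom\nu2$. This is $1-w+A_1$ written for three modes with total occupation $\nu$. So a piece of the Laplacian for $k=2$ is governed by the correction term for $k=1$.

Now let $W\subset\Lambda^2N_2$ be the part of $t$-degree $3$, identified with $L\otimes L$ by $e_\alpha t\wedge e_\beta t^2\leftrightarrow e_\alpha\otimes e_\beta$; the $E_{\gamma\delta}$ act on $L\otimes L$ by the product rule. The $q_4^{\gamma\delta}$ vanish on $W$, and $q_3^{12}=y_1^1y_2^2+y_2^1y_1^2$ sends $e_1\otimes e_2$ to $-1$, $e_2\otimes e_1$ to $1$ and the other basis vectors to $0$. Hence $A_2=0$ on symmetric tensors and $A_2=2$ on antisymmetric tensors. These eigenspaces are the irreducible components of $W$ under $\mathfrak{gl}_3$,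 which is larger than the evident symmetry algebra $L$.

The formula for $H_3$ and its cyclic images show that $H_\gamma$ is the projection of $W$ onto $e_\gamma\otimes e_\gamma$. To compute $G$, take $a_{12}=e_1\otimes e_2-e_2\otimes e_1$, $s_{12}=e_1\otimes e_2+e_2\otimes e_1$ and $s_{11}=e_1\otimes e_1$. The operators $E_{13}E_{31}$ and $E_{23}E_{32}$ fix $a_{12}$ and $s_{12}$; the operators $E_{12}E_{21}$ and $E_{21}E_{12}$ kill $a_{12}$ and double $s_{12}$; the operators $E_{12}E_{21}$ and $E_{13}E_{31}$ double $s_{11}$; all other terms vanish. We obtain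
\[
\begin{array}{c|cccc}
&w&\sum_\gamma H_\gamma&G&A_2\\ \hline
a_{12}&3&0&1&2\\
s_{12}&3&0&3&0\\
s_{11}&3&1&2&0
\end{array}
\]
In each row $A_2=w-\sum_\gamma H_\gamma-G$. On the eigenspace of symmetric tensors neither $\sum_\gamma H_\gamma$ nor $G$ is a scalar, but both preserve it, and the eigenvalue of $A_2$ is read off from traces: $6\alpha=18-3-15$.

Finally, $\partial_NW=0$, and the only monomial of $t$-degree $3$ in $\Lambda^3N_2$ is $e_1t\wedge e_2t\wedge e_3t$, with boundary $\eta=\sum_\gamma e_\gamma\otimes e_\gamma$ of squared norm $3$. So $\Delta_{N_2}$ is $3$ on $\eta$ and $0$ on its orthogonal complement in $W$. The components of $L\otimes L$ are $\mathbb{C}\eta$ (spin $0$), the symmetric tensors orthogonal to $\eta$ (spin $2$) and the antisymmetric tensors (spin $1$), and $w-\frac12C_N-A_2$ is $3-0-0$, $3-3-0$ and $3-1-2$ on them, as it should be.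

\section{The Laplacian of $N_k$}\label{sec:nil}

We have $\Delta_{N_k}=\sum_\gamma H_\gamma+\sum_{\gamma\ne\delta}\{D_\gamma,D_\delta^*\}$. Each anticommutator of two cubic operators is at most quartic. The difficulty is that the quartic terms are sums over level ranges cut by inequalities. The cuts disappear when terms are paired by a symmetry; what remains is a full sum and a diagonal.

\begin{lemma}\label{lem:H}
$A_k=w-\sum_\gamma H_\gamma-G$.
\end{lemma}

\begin{proof}
Write $D_3=\sum_{p\le k}x_p^3q_p$ with $q_p=q_p^{12}$. The operators $q_p,q_p^*$ commute with all $x^3,y^3$, so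
\[
H_3=\sum_{p,p'\le k}\big(x_p^3y_{p'}^3\,q_pq_{p'}^*+y_{p'}^3x_p^3\,q_{p'}^*q_p\big)=\sum_{p\le k}q_p^*q_p+\sum_{p,p'\le k}x_p^3y_{p'}^3\,[q_p,q_{p'}^*].
\]
Insert Lemma~\ref{lem:ident}(a) with $K=k$, and put $a=p$, $a'=p'$, $b=p'-j$, $b'=p-j$. The triples $(p,p',j)$ correspond bijectively to the quadruples of levels with $a+b=a'+b'$ and $a>b'$, via $j=a-b'=a'-b$. Hence
\[
H_3=\sum_{s\le k}(q_s^{12})^*q_s^{12}+\sum_p(p-1)n_p^3-R_{31}-R_{32},\qquad R_{\gamma\beta}=\sum_{\substack{a+b=a'+b'\\a>b'}}x_a^\gamma y_{a'}^\gamma\,x_b^\beta y_{b'}^\beta .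
\]
Adding the two cyclic images,
\begin{equation}\label{eq:sumH}
\sum_\gamma H_\gamma=\sum_{\gamma<\beta}\sum_{s\le k}(q_s^{\gamma\beta})^*q_s^{\gamma\beta}+w-n-\sum_{\gamma\ne\beta}R_{\gamma\beta}.
\end{equation}
In $R_{\beta\gamma}$ commute the two even factors and exchange the names $a\leftrightarrow b$, $a'\leftrightarrow b'$. The summand becomes that of $R_{\gamma\beta}$, and the condition becomes $b>a'$, which is $a<b'$ because $b-a'=b'-a$. So $R_{\gamma\beta}+R_{\beta\gamma}$ is the sum over all $a+b=a'+b'$, minus the part with $a=b'$, $a'=b$. By Lemma~\ref{lem:ident}(b) the full sum is $\sum_{s=2}^{2k}(q_s^{\gamma\beta})^*q_s^{\gamma\beta}$. The part with $a=b'$ is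
\[
\sum_{a,b}x_a^\gamma y_b^\gamma x_b^\beta y_a^\beta=\sum_{a,b}x_a^\gamma\,x_b^\beta y_a^\beta\,y_b^\gamma=\sum_{a,b}x_a^\gamma(\delta_{ab}-y_a^\beta x_b^\beta)\,y_b^\gamma=n_\gamma-E_{\gamma\beta}E_{\beta\gamma}.
\]
Sum the resulting formula for $R_{\gamma\beta}+R_{\beta\gamma}$ over the six ordered pairs and divide by $2$:
\[
\sum_{\gamma\ne\beta}R_{\gamma\beta}=\sum_{\gamma<\beta}\sum_{s\le2k}(q_s^{\gamma\beta})^*q_s^{\gamma\beta}-n+G .
\]
In \eqref{eq:sumH} the terms with $s\le k$ cancel, the terms with $s>k$ give $-A_k$, and $\sum_\gamma H_\gamma=w-A_k-G$.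
\end{proof}

\begin{lemma}\label{lem:cross}
$\{D_\gamma,D_\delta^*\}=\frac12E_{\gamma\delta}^2$ for $\gamma\ne\delta$.
\end{lemma}

\begin{proof}
The pairs $(1,2),(2,3),(3,1)$ are cyclic images of each other, and the adjoint of the identity for $(\gamma,\delta)$ is the identity for $(\delta,\gamma)$. So let $(\gamma,\delta)=(1,2)$ and isolate color $3$:
\[
D_1=\sum_jU_jy_j^3,\quad U_j=\sum_ix^1_{i+j}y_i^2;\qquad D_2^*=\sum_{l,r}x_r^1x_l^3y^2_{l+r}=\sum_lV_lx_l^3,\quad V_l=-\sum_rx_r^1y^2_{l+r}.
\]
All $x^1$ and $y^2$ anticommute with one another, so by parity the $U_j,V_l$ commute with each other and with $x^3,y^3$. Therefore $\{D_1,D_2^*\}=\sum_{j,l}U_jV_l\{y_j^3,x_l^3\}=\sum_jU_jV_j=-S$, where, with $a=i+j$, $c=i$, $b=r$, $d=j+r$,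
\[
S=\sum_{a+b=c+d,\ a>c}B(a,b;c,d),\qquad B(a,b;c,d)=x_a^1y_c^2x_b^1y_d^2=-x_a^1x_b^1y_c^2y_d^2 .
\]
Since $B$ is antisymmetric in $(a,b)$, its sum over all $a+b=c+d$ is $0$. The part of this sum with $a=c$, $b=d$ is $E_{12}^2$. The substitution $(a,b;c,d)\mapsto(b,a;d,c)$ preserves $B$ and exchanges the parts $a>c$ and $a<c$, because $a>c$ is equivalent to $b<d$. Hence $0=2S+E_{12}^2$.
\end{proof}

\begin{proposition}\label{prop:nil}
$\Delta_{N_k}=w-\frac12C_N-A_k$.
\end{proposition}

\begin{proof}
By Lemmas \ref{lem:H} and \ref{lem:cross}, $\Delta_{N_k}=w-A_k-G+\frac12\sum_{\gamma\ne\delta}E_{\gamma\delta}^2$, and the last two terms are $-\frac12C_N$ by \eqref{eq:CN}.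
\end{proof}

\section{The symmetries of $A_k$}\label{sec:sym}

To use Lemma~\ref{lem:H} on an eigenspace of $A_k$, we need each term on its right side to preserve that eigenspace. Proposition~\ref{prop:nil} shows that $A_k$ commutes with the sum $D_1+D_2+D_3$, which is not enough. The missing input is that $A_k$ does not involve the structure constants: it is invariant under all of $\mathfrak{gl}_3$, and the diagonal matrices in $\mathfrak{gl}_3$ separate the three summands.

\begin{lemma}\label{lem:sym}
$A_k$ commutes with $w$, with all $E_{\gamma\delta}$ (hence with $n_\gamma$, $\rho_\alpha$, $C_N$ and $E_{\gamma\delta}E_{\delta\gamma}$), and with $D_\gamma$, $D_\gamma^*$, $H_\gamma$.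
\end{lemma}

\begin{proof}
Since $q_s^{\gamma\delta}$ lowers the $t$-degree by $s$ and its adjoint raises it by $s$, $[A_k,w]=0$. By the antisymmetry of $q$, $A_k=\frac12\sum_{s>k}\sum_{\alpha,\beta}(q_s^{\alpha\beta})^*q_s^{\alpha\beta}$ with $\alpha,\beta$ unrestricted. Fix $s$ and drop it from the notation. By \eqref{eq:Ecomm},
\[
[E_{\gamma\delta},q^{\alpha\beta}]=-\delta_{\alpha\gamma}q^{\delta\beta}-\delta_{\beta\gamma}q^{\alpha\delta},\qquad[E_{\gamma\delta},(q^{\alpha\beta})^*]=\delta_{\alpha\delta}(q^{\gamma\beta})^*+\delta_{\beta\delta}(q^{\alpha\gamma})^*,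
\]
so the commutator of $E_{\gamma\delta}$ with $\sum_{\alpha,\beta}(q^{\alpha\beta})^*q^{\alpha\beta}$ is
\[
\sum_\beta(q^{\gamma\beta})^*q^{\delta\beta}+\sum_\alpha(q^{\alpha\gamma})^*q^{\alpha\delta}-\sum_\beta(q^{\gamma\beta})^*q^{\delta\beta}-\sum_\alpha(q^{\alpha\gamma})^*q^{\alpha\delta}=0 .
\]

Next, $\partial_N$ commutes with $\Delta_{N_k}$, since both products equal $\partial_N\partial_N^*\partial_N$. It commutes with $w$ and with the $\rho_\alpha$, which come from the derivations $\alpha t^i\mapsto i\alpha t^i$ and $\operatorname{ad}e_\alpha$ of $N_k$, and hence with $C_N$. By Proposition~\ref{prop:nil},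
\[
[A_k,D_1]+[A_k,D_2]+[A_k,D_3]=0 .
\]
The operator $D_\gamma$ creates one mode of color $\gamma$ and removes one mode of each other color. So $D_1,D_2,D_3$ shift the triple of eigenvalues of $(n_1,n_2,n_3)$ by the distinct vectors $(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,1)$. Since $A_k$ preserves this triple, $[A_k,D_\gamma]$ shifts it by the same vector as $D_\gamma$, and the three commutators vanish separately. As $A_k$ is Hermitian, it also commutes with $D_\gamma^*$, hence with $H_\gamma$.
\end{proof}

\section{The spectrum of $H_\gamma$ is governed by $A_{k-1}$}\label{sec:ph}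

It remains to understand the spectrum of $H_3$. In $D_3=\sum x^3_{i+j}y_i^1y_j^2$ color $3$ plays a different role from colors $1$ and $2$. Passing to holes in color $3$ turns $D_3$ into a sum of products of three annihilation operators, one of each color, with a fixed total level. Such an operator treats the colors symmetrically, as $A$ does, and it involves one level fewer.

\begin{lemma}\label{lem:theta}
Let $m\ge0$, let all levels lie in $[1,m]$, and let $\Theta_m=\sum_{i+j+l=m+2}y_l^3y_i^1y_j^2$ on $\Lambda N_m$. Then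
\begin{equation}\label{eq:theta}
\{\Theta_m,\Theta_m^*\}=\tfrac{m(m+1)}2-\sum_\gamma\sum_{r=1}^m(m+1-r)\,n_r^\gamma+\sum_{\gamma<\delta}\sum_{s=2}^{m+1}(q_s^{\gamma\delta})^*q_s^{\gamma\delta},
\end{equation}
and this operator is unitarily equivalent to $\frac{m(m+1)}2-w+A_m$. In particular, if $A_m$ has integer eigenvalues, so does $\{\Theta_m,\Theta_m^*\}$.
\end{lemma}

\begin{proof}
Write $\Theta_m=\sum_{l=1}^my_l^3q_p$ with $q_p=q_p^{12}$ and $p=m+2-l\in[2,m+1]$, and let $p'=m+2-l'$. Then
\[
\{\Theta_m,\Theta_m^*\}=\sum_{l,l'}\big(y_l^3x_{l'}^3\,q_pq_{p'}^*+x_{l'}^3y_l^3\,q_{p'}^*q_p\big)=\sum_{p=2}^{m+1}q_pq_p^*-\sum_{l,l'}x_{l'}^3y_l^3\,[q_p,q_{p'}^*].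
\]
Lemma~\ref{lem:ident}(a) applies with $K=m$, in its full range. For the first sum, $\sum_{p=2}^{m+1}(p-1)=\frac{m(m+1)}2$, and a level $r$ equals $p-j$ with $j\ge1$, $p\le m+1$ in $m+1-r$ ways. So
\[
\sum_{p=2}^{m+1}q_pq_p^*=\sum_{p=2}^{m+1}q_p^*q_p+\tfrac{m(m+1)}2-\sum_{\beta=1,2}\sum_r(m+1-r)\,n_r^\beta .
\]
The second sum, with its sign, equals
\[
-\sum_l(m+1-l)\,n_l^3+\sum_{\beta=1,2}\ \sum x_{l'}^3y_l^3\,x_{r'}^\beta y_r^\beta,\qquad r=p-j,\quad r'=p'-j,\quad j\ge1 .
\]
Here $l+r=l'+r'=m+2-j$. As $j\ge1$ varies, $s=m+2-j$ runs over $2,\dots,m+1$, and $(l,r)$, $(l',r')$ run over all pairs of levels with sum $s$. By Lemma~\ref{lem:ident}(b) the last sum is $\sum_{\beta=1,2}\sum_{s=2}^{m+1}(q_s^{3\beta})^*q_s^{3\beta}$. This proves \eqref{eq:theta}.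

Apply Lemma~\ref{lem:relabel} with $J=\emptyset$ to the reflection $(\gamma,r)\mapsto(\gamma,m+1-r)$. It takes $\sum(m+1-r)n_r^\gamma$ to $w$ and $q_s^{\gamma\delta}$ to $q^{\gamma\delta}_{2m+2-s}$, and the range $s\in[2,m+1]$ to $[m+1,2m]$, which is the range in the definition of $A_m$. The last assertion holds because $w$ and $A_m$ are commuting Hermitian operators (Lemma~\ref{lem:sym}) and $w$ has integer eigenvalues.
\end{proof}

\begin{lemma}\label{lem:step}
Let $k\ge1$. If $A_{k-1}$ has integer eigenvalues, so do $H_1,H_2,H_3$ on $\Lambda N_k$.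
\end{lemma}

\begin{proof}
By cyclic symmetry consider $H_3$. Put $c_i^1=y_i^1$, $c_i^2=y_i^2$, $c_l^3=x^3_{k+1-l}$ for levels in $[1,k]$. With $l=k+1-(i+j)$, the condition $i+j\le k$ becomes $l\ge1$, and
\[
D_3=\sum_{i+j+l=k+1}c_l^3c_i^1c_j^2 .
\]
Lemma~\ref{lem:relabel}, with $J$ the set of modes of color $3$, gives a unitary map $U$ of $\Lambda N_k$ with $U^{-1}D_3U=\sum_{i+j+l=k+1}y_l^3y_i^1y_j^2$. Three positive levels with sum $k+1$ are at most $m=k-1$, and $k+1=m+2$. So $U^{-1}D_3U$ is given by the formula for $\Theta_m$, and the modes of level $k$ are spectators. Hence $H_3$ has the same eigenvalues as $\{\Theta_m,\Theta_m^*\}$ on $\Lambda N_m$, and Lemma~\ref{lem:theta} applies.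
\end{proof}

Two features of $L_k$ were used here. The bracket of two colors is the third color, so the cubic operator $\Theta_m$ contains each color once and reproduces an operator of the type $A_m$. And the truncation makes the set of modes of color $3$ finite, so that the vector $\Omega=e_3t\wedge\dots\wedge e_3t^k$ of Lemma~\ref{lem:relabel} exists.

\section{Integrality of $A_k$}\label{sec:int}

Lemma~\ref{lem:H} now writes $A_k$ in terms of operators with integer eigenvalues. Nothing so far makes these operators commute with each other, and a sum of Hermitian operators with integer eigenvalues may have irrational ones: the sum of $\operatorname{diag}(1,0)$ and $\sigma_1$ has the eigenvalues $\frac12(1\pm\sqrt5)$. The trace, however, is additive without any commutation, and on an eigenspace of $A_k$ it determines the eigenvalue.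

\begin{theorem}\label{thm:A}
For all $k\ge0$, all eigenvalues of $A_k$ are non-negative integers.
\end{theorem}

\begin{proof}
We use induction on $k$. For $k=0$, $A_0=0$ on $\Lambda N_0=\mathbb{C}$. Let $k\ge1$, let $\alpha$ be an eigenvalue of $A_k$ on $\Lambda N_k$ and $M=\ker(A_k-\alpha)\ne0$.

\emph{$\alpha$ is rational.} The operators $w$, $H_\gamma$ and $E_{\gamma\delta}E_{\delta\gamma}$ ($\gamma\ne\delta$) have integer eigenvalues. For $w$ this holds by definition, and for $H_\gamma$ by Lemma~\ref{lem:step} and the induction hypothesis. For the third, \eqref{eq:Ecomm} shows that $e=E_{\gamma\delta}$, $f=E_{\delta\gamma}$, $h=n_\gamma-n_\delta$ satisfy $[h,e]=2e$, $[h,f]=-2f$, $[e,f]=h$. Decompose $\Lambda N_k$ into irreducible modules for this $\mathfrak{sl}_2$. In a module of spin $j$, on the vector with $h=2\mu$, the operator $ef$ acts as $(j+\mu)(j-\mu+1)$, and $j\pm\mu$ are integers.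

By Lemma~\ref{lem:sym} all these operators preserve $M$. The eigenvalues of the restrictions are among the eigenvalues of the operators, so the restrictions have integer traces. Taking the trace over $M$ in Lemma~\ref{lem:H} and recalling that $2G=\sum_{\gamma\ne\delta}E_{\gamma\delta}E_{\delta\gamma}$, we get $2\alpha\dim M\in\mathbb{Z}$.

\emph{$\alpha$ is an integer.} The matrix of $A_k$ in the monomial basis has integer entries, so $\alpha$ is a root of a monic polynomial with integer coefficients. A rational root of such a polynomial is an integer. Finally $\alpha\ge0$ because $A_k\ge0$.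
\end{proof}

\section{The modes of level zero: proof of Theorem~\ref{thm:main}}\label{sec:L}

We now work on $\Lambda L_k$. The part of $\partial$ that involves $L\otimes1$ depends only on the action of $L$, so its Laplacian should be expressed by Casimir operators. Write $X_\alpha=x_0^\alpha$, $Y_\alpha=y_0^\alpha$, and let $\lambda_\alpha=\sum_{\beta,\gamma}\varepsilon_{\alpha\beta\gamma}X_\gamma Y_\beta$ be the action of $e_\alpha$ on the modes of level $0$. Then $T_\alpha=\lambda_\alpha+\rho_\alpha$. The $\lambda_\alpha$ and $\rho_\alpha$ are skew-adjoint; by parity, $\lambda_\alpha$ commutes with every operator in the modes of level $\ge1$, and $\rho_\alpha$ commutes with $X_\beta,Y_\beta,\lambda_\beta$. Moreover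
\[
[\lambda_\alpha,X_\beta]=\sum_\gamma\varepsilon_{\alpha\beta\gamma}X_\gamma,\qquad[\rho_\alpha,\rho_\beta]=\sum_\gamma\varepsilon_{\alpha\beta\gamma}\rho_\gamma .
\]
Put $S_\alpha=\rho_\alpha+\frac12\lambda_\alpha=\frac12(T_\alpha+\rho_\alpha)$.

\begin{proposition}\label{prop:zero}
The boundary of $L_k$ is $\partial=\partial_0+\partial_N$ with $\partial_0=-\sum_\alpha Y_\alpha S_\alpha$, and
\[
\{\partial_0,\partial_N^*\}=\{\partial_N,\partial_0^*\}=0,\qquad\{\partial_0,\partial_0^*\}=\tfrac12C+\tfrac12C_N .
\]
\end{proposition}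

\begin{proof}
Sort the terms of \eqref{eq:boundary} by the number of arguments of level $0$. With none we get $\partial_N$. With one, each unordered pair occurs twice, and we get $\sum_{i\ge1}\sum\varepsilon_{\alpha\beta\gamma}x_i^\gamma Y_\alpha y_i^\beta=-\sum_\alpha Y_\alpha\rho_\alpha$. With two we get $\frac12\sum\varepsilon_{\alpha\beta\gamma}X_\gamma Y_\alpha Y_\beta=-\frac12\sum_\alpha Y_\alpha\lambda_\alpha$, since $X_\gamma$ and $Y_\alpha$ anticommute for $\gamma\ne\alpha$. This is the formula for $\partial_0$. Since $S_\alpha^*=-S_\alpha$ and $[\lambda_\alpha,X_\alpha]=0$,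
\[
\partial_0^*=\sum_\alpha S_\alpha X_\alpha=\sum_\alpha X_\alpha S_\alpha .
\]

\emph{Cross terms.} The operator $\partial_N$ commutes with $\rho_\alpha=-\rho_\alpha^*$, hence so does $\partial_N^*$. Also $\partial_N^*$ commutes with $\lambda_\alpha$ and, being cubic in modes of level $\ge1$, anticommutes with $Y_\alpha$. So $\{\partial_0,\partial_N^*\}=0$, and the adjoint identity is $\{\partial_N,\partial_0^*\}=0$.

\emph{The main term.} We use $\{\partial_0,X_\alpha S_\alpha\}=\{\partial_0,X_\alpha\}S_\alpha-X_\alpha[\partial_0,S_\alpha]$ and compute the two brackets. From $\{Y_\beta S_\beta,X_\alpha\}=\{Y_\beta,X_\alpha\}S_\beta+Y_\beta[S_\beta,X_\alpha]$ we get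
\[
\{\partial_0,X_\alpha\}=-S_\alpha-\tfrac12\sum_{\beta,\gamma}\varepsilon_{\beta\alpha\gamma}Y_\beta X_\gamma=-S_\alpha-\tfrac12\sum_{\beta,\gamma}\varepsilon_{\alpha\beta\gamma}X_\gamma Y_\beta=-S_\alpha-\tfrac12\lambda_\alpha=-T_\alpha .
\]
The operator $T_\alpha$ commutes with $\partial$, since it comes from a derivation of $L_k$, and with $\partial_N$, since $\rho_\alpha$ and $\lambda_\alpha$ do. So $[\partial_0,T_\alpha]=0$ and $[\partial_0,S_\alpha]=\frac12[\partial_0,\rho_\alpha]$. Now $[\partial_0,\rho_\alpha]=-\sum_\beta Y_\beta[\rho_\beta,\rho_\alpha]=-\sum_{\beta,\gamma}\varepsilon_{\beta\alpha\gamma}Y_\beta\rho_\gamma$, and $\varepsilon_{\beta\alpha\gamma}=\varepsilon_{\gamma\beta\alpha}$ gives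
\[
\sum_\alpha X_\alpha[\partial_0,\rho_\alpha]=-\sum_\gamma\Big(\sum_{\alpha,\beta}\varepsilon_{\gamma\beta\alpha}X_\alpha Y_\beta\Big)\rho_\gamma=-\sum_\gamma\lambda_\gamma\rho_\gamma .
\]
Altogether
\[
\{\partial_0,\partial_0^*\}=-\tfrac12\sum_\alpha T_\alpha(T_\alpha+\rho_\alpha)+\tfrac12\sum_\alpha\lambda_\alpha\rho_\alpha=-\tfrac12\sum_\alpha T_\alpha^2-\tfrac12\sum_\alpha\rho_\alpha^2=\tfrac12C+\tfrac12C_N .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\partial_N$ the modes of level $0$ are spectators, so $\{\partial_N,\partial_N^*\}=\Delta_{N_k}$ on $\Lambda L_k$; these modes also do not contribute to $w$. By Propositions \ref{prop:zero} and \ref{prop:nil},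
\[
\Delta=\tfrac12C+\tfrac12C_N+\Delta_{N_k}=w+\tfrac12C-A_k .
\]
The operator $A_k$ commutes with $w$ and $\rho_\alpha$ by Lemma~\ref{lem:sym} and with $\lambda_\alpha$ by parity, hence with $T_\alpha$ and $C$; and $C$ preserves the $t$-degree. The eigenvalues of $A_k$ on $\Lambda L_k$ are those on $\Lambda N_k$, which are integers by Theorem~\ref{thm:A}. The commuting Hermitian operators $w,C,A_k$ have a common eigenbasis, so every eigenvalue of $\Delta$ is a sum of an eigenvalue of $w$, a number $\frac12l(l+1)$ and the negative of an eigenvalue of $A_k$. Only integer spins $l$ occur (Section~\ref{sec:problem}), so the sum is an integer. It is non-negative because $\Delta\ge0$.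
\end{proof}

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

(1) By Theorem~\ref{thm:main}, $\langle(w+\frac12C-\Delta)v,v\rangle=\langle A_kv,v\rangle=\sum\|q_s^{\gamma\delta}v\|^2\ge0$. This vanishes if and only if all $q_s^{\gamma\delta}v$ with $s>k$ vanish, which holds if and only if $A_kv=0$, that is, $\Delta v=(w+\frac12C)v$. A vector of $t$-degree at most $k$ is killed by every $q_s^{\gamma\delta}$ with $s>k$. For sharpness let $k\ge1$ and $v=\sum_{i=1}^ke_1t^i\wedge e_2t^{k+1-i}$, of $t$-degree $k+1$. Among the operators in $A_k$ only $q_{k+1}^{12}$ does not kill $v$. Since $y_i^1y_j^2(e_1t^i\wedge e_2t^j)=-1$, we have $q_{k+1}^{12}v=-k$, and $(q_{k+1}^{12})^*1=\sum x_j^2x_i^1\cdot1=-v$. So $A_kv=kv\ne0$.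

(2) By Proposition~\ref{prop:nil} and Lemma~\ref{lem:sym}, $\Delta_{N_k}$ is the sum of the commuting Hermitian operators $w$, $-\frac12C_N$, $-A_k$. They have integer eigenvalues, by Theorem~\ref{thm:A} and because only integer spins occur in $\Lambda N_k$. So the eigenvalues of $\Delta_{N_k}$ lie in $\mathbb{Z}_{\ge0}$.

For the rescaled form, the vectors $f_\alpha=\sqrt c\,e_\alpha$ and $e_\gamma t^i$ ($i\ge1$) are an orthonormal basis. We have $[f_\alpha,f_\beta]=\sqrt c\sum\varepsilon_{\alpha\beta\gamma}f_\gamma$ and $[f_\alpha,e_\beta t^i]=\sqrt c\sum\varepsilon_{\alpha\beta\gamma}e_\gamma t^i$, while the brackets in $N_k$ are unchanged. So the matrix of $\partial$ in the new monomial basis is the matrix of $\sqrt c\,\partial_0+\partial_N$ in the old one, and by Proposition~\ref{prop:zero} the matrix of the new Laplacian in the new basis is that of $\frac c2(C+C_N)+\Delta_{N_k}$ in the old basis. The change of basis multiplies a monomial with $r$ modes of level $0$ by $c^{r/2}$, and $C,C_N,\Delta_{N_k}$ preserve $r$; so the new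 Laplacian is this operator itself. The operators $C_N$ and $\Delta_{N_k}$ commute with all $\rho_\alpha$ and $\lambda_\alpha$, so $C,C_N,\Delta_{N_k}$ commute. Since $\frac12C$, $\frac12C_N$, $\Delta_{N_k}$ have eigenvalues in $\mathbb{Z}_{\ge0}$, the claim follows. On $L\otimes1\subset\Lambda^1L_k$ the eigenvalue is $c$, so integrality itself fails when $c$ is not an integer.

(3) Give $u,v,z$ the colors $1,2,3$. By \eqref{eq:boundary} the boundary of $\mathfrak h\otimes t\,\mathbb{C}[t]/(t^{k+1})$ is $D_3$, so its Laplacian is $H_3$. It has integer eigenvalues by Lemma~\ref{lem:step} and Theorem~\ref{thm:A} for $k\ge1$, and the algebra is $0$ for $k=0$. The boundary of $\mathfrak h\otimes\mathbb{C}[t]/(t^{k+1})$ is $\sum x^3_{i+j}y_i^1y_j^2$ over $i,j\ge0$, $i+j\le k$. Put $c^1_{i+1}=y_i^1$, $c^2_{j+1}=y_j^2$, $c_l^3=x^3_{k+1-l}$, so that the indices of the $c$'s run over $[1,k+1]$. With $i'=i+1$, $j'=j+1$, $l=k+1-(i+j)$ the boundary is $\sum_{i'+j'+l=k+3}c_l^3c_{i'}^1c_{j'}^2$, the sum being over all such triples in $[1,k+1]$. By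 Lemma~\ref{lem:relabel} it is unitarily equivalent to $\Theta_m$ on $\Lambda N_m$ with $m=k+1$. By Lemma~\ref{lem:theta} the Laplacian is unitarily equivalent to $\frac{m(m+1)}2-w+A_m$, and by Theorem~\ref{thm:A} its eigenvalues are integers.

(4) This is \eqref{eq:degree-one}. \qed

\begin{thebibliography}{1}

\bibitem{conj}
\emph{Some Conjectures and Results Concerning the Homology of Nilpotent Lie Algebras},
\texttt{http://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 28321/\allowbreak 0000077.pdf?sequence=1}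

\end{thebibliography}
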